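# Covering the vertices of maximum degree by disjoint stars

## 1. Strong digraphs in which every strong set is odd

All digraphs here are finite, without loops and without parallel arcs. Between two vertices $x,y$ there is thus at most one arc in each direction. If both $xy$ and $yx$ are present, the pair is called a *digon*. A *circuit* is a directed cycle, and a digon is a circuit of length 2. We write $d^+(v)$ and $d^-(v)$ for the outdegree and indegree of $v$, and $d(v)=d^+(v)+d^-(v)$ for its degree. For a set $U$ of vertices, $D[U]$ is the induced digraph.

**Definition (strong set).** A nonempty set $U$ of vertices of $D$ is *strong* if $D[U]$ is strongly connected. Singletons are strong. The set is *even* or *odd* according to $|U|$.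

If two strong sets intersect, their union is strong: go from any vertex to a common vertex and on from there.

The objects on which this lecture turns are the strong digraphs in which every strong set is odd. The first example is a circuit of odd length, where the only strong sets are the singletons and the whole vertex set. The second example, which we call $H_5$, has vertices $c_1,c_2,c_3,a,b$ and arcs
$$c_1c_2,\quad c_2c_3,\quad c_3c_1,\quad c_1a,\quad ab,\quad bc_1,\quad bc_2. \tag{1}$$
It is strong because the two circuits $c_1c_2c_3$ and $c_1ab$ share $c_1$. It has no even strong set. Indeed there is no digon, so no strong set of size 2. For size 4, remove one vertex: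

- without $c_1$, the vertex $c_3$ has no out-neighbor left;
- without $c_2$, the vertex $c_3$ has no in-neighbor left;
- without $c_3$, the vertex $c_2$ has no out-neighbor left;
- without $a$, the vertex $b$ has no in-neighbor left;
- without $b$, the vertex $a$ has no out-neighbor left.

A circuit of length 4, on the other hand, is itself an even strong set.

In an odd circuit every vertex has $d^+=d^-=1$. In $H_5$ exactly two vertices do, namely $a$ and $c_3$. The key fact, proved in Section 8, is that a strong digraph with at least two vertices and no even strong set always has at least two vertices with $d^+=d^-=1$.

What is this good for? We want to cover prescribed vertices of a digraph by vertex-disjoint outward stars. A matching argument will leave us with certain pieces, and a piece with at least three vertices can fail to be covered from inside only if it is a strong digraph without even strong sets. The two vertices of degree 2 then show that, if all vertices of the piece have large degree in the whole digraph, many arcs leave the piece, and we can cover it with help from outside.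

## 2. Stars, galaxies and the statements

**Definition (arborescence, star, galaxy).** An *arborescence* is a connected digraph in which every vertex has indegree 1 except one, the *root*, which has indegree 0. A *star* is an arborescence with at least one arc in which the root dominates all the other vertices. The root is called the *center* of the star and the other vertices are its leaves. A *galaxy* is a vertex-disjoint union of stars, and a galaxy in $D$ is a subdigraph of $D$ that is a galaxy. We allow the empty galaxy.

For example, $x\to y$ is a star, and so is $y\leftarrow x\to z$. The path $x\to y\to z$ is an arborescence but not a star, and $x\to y\leftarrow z$ is neither. Since a star has at least one arc, no vertex of a galaxy is both a center and a leaf. A galaxy *covers* its vertices. It is *spanning* if it covers all vertices of $D$.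

**Definition (nice galaxy).** Let $\Delta(D)$ be the maximum degree of $D$. A galaxy in $D$ is *nice* if it covers every vertex $v$ with $d(v)=\Delta(D)$.

For example, in the path $x\to y\to z$ the maximum degree is 2, only $y$ attains it, and the single arc $xy$ is a nice galaxy.

The problem comes from "The Spanning Galaxy Problem", http://perso.ens-lyon.fr/stephan.thomasse/liste/galaxy.pdf. Its Conjecture 2 says that every digraph with maximum degree $\Delta\ge 4$ has a nice galaxy, and we are to prove or disprove it. Amini et al. proved that every digraph with $d^+(v)=d^-(v)=2$ for every vertex $v$ has a nice galaxy. We shall not use that result.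

The conjecture is true, in a somewhat stronger form. For a set $X$ of vertices and an integer $\Delta\ge\Delta(D)$ put
$$\operatorname{def}_\Delta(X)=\sum_{x\in X}\bigl(\Delta-d(x)\bigr).$$
This measures by how much the vertices of $X$ fall short of degree $\Delta$. In the path $x\to y\to z$ with $\Delta=2$ we have $\operatorname{def}_2(\{y\})=0$ and $\operatorname{def}_2(\{x,y,z\})=2$.

**Theorem 1.** Let $\Delta\ge 3$, let $D$ be a digraph with $\Delta(D)\le\Delta$, and let $X\subseteq V(D)$ satisfy $\operatorname{def}_\Delta(X)\le\Delta-1$. Then $D$ has a galaxy covering every vertex of $X$.

With $\Delta=\Delta(D)$ and $X=\{v:d(v)=\Delta\}$ we have $\operatorname{def}_\Delta(X)=0$. So every digraph with $\Delta(D)\ge3$ has a nice galaxy, and in particular Conjecture 2 holds.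

**Theorem 2.** (a) A digraph with $\Delta(D)\ge1$ has a nice galaxy unless $\Delta(D)=2$ and some connected component of $D$ is a directed circuit of odd length; in that exceptional case it has none. (b) The bound $\Delta-1$ in Theorem 1 is best possible for every $\Delta\ge3$.

**Theorem 3.** A strong digraph with at least two vertices and no spanning galaxy has at least two vertices with $d^+=d^-=1$. The number two is best possible.

## 3. Maximum degree one, odd circuits, and a complete bipartite example

If $\Delta(D)=1$, no two arcs share a vertex, so the arcs form a galaxy (a matching) covering all vertices of degree 1. This settles the case $\Delta(D)=1$ of Theorem 2(a).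

Now let $\Delta(D)=2$ and suppose that some component of $D$ is a circuit of odd length. There are no loops, so its length is at least 3. All its vertices have degree 2 and must be covered, by stars inside the circuit. Each vertex has outdegree 1, so each such star is a single arc and covers exactly two vertices. A galaxy thus covers an even number of vertices of the circuit, and never all of them. So there is no nice galaxy, which is the negative half of Theorem 2(a).

The complete digraph on $x,y,z$, with all six arcs, has $\Delta=4$ and all degrees equal to 4. The star $x\to\{y,z\}$ covers everything. Matchings alone would not do here, because there are three vertices. We return to this example in a moment.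

Finally, let $\Delta\geq 3$ and let $D$ consist of all arcs from a set $S$ with $|S|=\Delta$ to a disjoint set $T$ with $|T|=\Delta-1$. Vertices of $T$ have degree $\Delta$ and vertices of $S$ have degree $\Delta-1$, so $\Delta(D)=\Delta$ and $\operatorname{def}_\Delta(S)=\Delta$. No arc enters a vertex of $S$. In a galaxy covering $S$, each vertex of $S$ would therefore be a center and would need a leaf of its own in $T$. This is impossible because $|T|<|S|$. So Theorem 1 fails if $\Delta-1$ is replaced by $\Delta$, and this proves Theorem 2(b). All vertices of this digraph have degree at least $\Delta-1$, so "degree $\Delta$" in the conjecture cannot be replaced by "degree at least $\Delta-1$" either.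

## 4. Maximum matchings and the factor-critical pieces they leave over

The first thing to try is to forget directions. Let $G$ be the simple graph underlying $D$. If $G$ has a matching covering $X$, choose for each of its edges an arc of $D$ with the same ends. The result is a galaxy of one-arc stars covering $X$. The attempt stops at the complete digraph on three vertices, and at any digraph of odd order in which all vertices lie in $X$: some vertex of $X$ is always missed. To see what exactly is missed in general, we use the structure theory of maximum matchings.

**Definition (factor-critical).** A graph is *factor-critical* if deleting any vertex leaves a graph with a perfect matching.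

A single vertex is factor-critical (the empty graph has a perfect matching), and so is every odd cycle. The path with three vertices is not: deleting its middle vertex leaves two isolated vertices. A factor-critical graph has an odd number of vertices.

**Gallai–Edmonds structure theorem.** For a graph $G$ let $\mathcal D$ be the set of vertices missed by some maximum matching, $A$ the set of vertices outside $\mathcal D$ with a neighbor in $\mathcal D$, and $C$ the set of remaining vertices. Then:

1. every component of $G[\mathcal D]$ is factor-critical;
2. $G[C]$ has a perfect matching;
3. let $\Gamma$ be the bipartite graph whose sides are $A$ and the set of components of $G[\mathcal D]$, with $\alpha\in A$ adjacent to $K$ if $\alpha$ has a $G$-neighbor in $K$; then some matching of $\Gamma$ covers $A$.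

For the path with edges $pq$ and $qr$, a maximum matching has one edge and misses $p$ or $r$. So $\mathcal D=\{p,r\}$, $A=\{q\}$, $C=\emptyset$, and in $\Gamma$ the vertex $q$ is adjacent to both components $\{p\}$ and $\{r\}$. For the triangle, $\mathcal D$ is everything.

We need two more classical facts. Hall's theorem says that in a bipartite graph with sides $P,Q$ a set $P'\subseteq P$ can be covered by a matching if and only if every $S\subseteq P'$ has at least $|S|$ neighbors. The other is the following.

**Mendelsohn–Dulmage theorem.** If a bipartite graph with sides $P,Q$ has a matching $M_P$ covering $P'\subseteq P$ and a matching $M_Q$ covering $Q'\subseteq Q$, then it has a matching covering $P'\cup Q'$.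

Here is a proof. Each component of $M_P\cup M_Q$ with an edge is a single edge, a longer path, or an even cycle, with the two matchings alternating on the paths and cycles. In a single edge, an even cycle, or a path with an odd number of edges, one of the two matchings covers all vertices of the component. Take that one. A path with an even number of edges has both ends on the same side. If they lie in $P$, take the edges of $M_P$. The only vertex lost is the end not covered by $M_P$, and it is not in $P'$. If they lie in $Q$, take $M_Q$ in the same way. Every vertex of $P'\cup Q'$ lies in one of these components, so the union of the choices covers $P'\cup Q'$.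

Take the Gallai–Edmonds sets of $G$ and put $Z=V(D)\setminus X$. A component $K$ of $G[\mathcal D]$ that contains a vertex of $Z$ is harmless, because we can match all of $K$ except that vertex. A component $K\subseteq X$ can be dealt with in two ways: use a vertex of $A$ to cover one vertex of $K$ and match the rest of $K$, or find a spanning galaxy inside $D[K]$. Only in the second way do directions matter.

**Definition (bad component).** A component $K$ of $G[\mathcal D]$ is *bad* if $K\subseteq X$ and $D[K]$ has no spanning galaxy.

Each singleton component $K\subseteq X$ is bad. The triangle underlying the complete digraph on three vertices, with $X$ everything, is not bad.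

Bad components need vertices of $A$, and we can get them by counting arcs, provided each bad component has enough arcs leaving it. For $K\subseteq V(D)$ put
$$s(K)=\sum_{v\in K}\bigl(\Delta-d_{D[K]}(v)\bigr). \tag{2}$$
If all vertices of $K$ had degree $\Delta$ in $D$, this would be the number of arcs with exactly one end in $K$. For a singleton $s(K)=\Delta$. For a $3$-circuit, $s(K)=3(\Delta-2)$.

**Lemma 1 (reduction).** Let $\Delta\ge1$, $\Delta(D)\le\Delta$, and let $X\subseteq V(D)$ satisfy $\operatorname{def}_\Delta(X)\le\Delta-1$. If every bad component $K$ satisfies $s(K)\ge\Delta$, then $D$ has a galaxy covering $X$.

*Proof.*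

**Step 1: where arcs leaving a component go.** We need this to pass from arcs of $D$ to edges of $\Gamma$. Let $K$ be a component of $G[\mathcal D]$. An arc of $D$ with exactly one end in $K$ has its other end in $A$. Indeed, there is no edge of $G$ between different components of $G[\mathcal D]$, and a vertex outside $\mathcal D$ with a neighbor in $\mathcal D$ is in $A$ by definition. That end is then adjacent to $K$ in $\Gamma$.

**Step 2: a matching of $\Gamma$ covering all bad components.** We verify Hall's condition. Let $\mathcal K$ be a nonempty set of bad components and let $N\subseteq A$ be its neighborhood in $\Gamma$. Since no arc joins two different components, the number of arcs with exactly one end in $\bigcup\mathcal K$ is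
$$\sum_{K\in\mathcal K}\sum_{v\in K}\bigl(d(v)-d_{D[K]}(v)\bigr)=\sum_{K\in\mathcal K}\Bigl(s(K)-\sum_{v\in K}(\Delta-d(v))\Bigr).$$
By hypothesis $s(K)\ge\Delta$ for each $K\in\mathcal K$. The components are disjoint subsets of $X$ and all terms $\Delta-d(v)$ are nonnegative, so the subtracted terms add up to at most $\operatorname{def}_\Delta(X)\le\Delta-1$. Hence the number of these arcs is at least
$$\Delta|\mathcal K|-\operatorname{def}_\Delta(X)\ \ge\ \Delta(|\mathcal K|-1)+1. \tag{3}$$
By Step 1 each of them has an end in $N$, and a vertex is an end of at most $\Delta$ arcs, so their number is at most $\Delta|N|$. Thus $\Delta|N|>\Delta(|\mathcal K|-1)$, which gives $|N|\ge|\mathcal K|$. Hall's theorem yields the matching.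

**Step 3: a matching covering $A$ as well.** We must cover the vertices of $A\cap X$ too, without spoiling Step 2. By item 3 of the Gallai–Edmonds theorem some matching of $\Gamma$ covers $A$. By the Mendelsohn–Dulmage theorem there is a matching $\mathcal N$ of $\Gamma$ covering both $A$ and all bad components.

**Step 4: a matching of $G$.** Now we expand $\mathcal N$ to a matching $M'$ of $G$ that covers as much as possible. Take together:

- for each pair $(\alpha,K)\in\mathcal N$, an edge $\alpha k$ of $G$ with $k\in K$, and a perfect matching of $G[K]-k$;
- a perfect matching of $G[C]$;
- for each component $K$ of $G[\mathcal D]$ not covered by $\mathcal N$ and with $K\cap Z\ne\emptyset$, a vertex $z\in K\cap Z$ and a perfect matching of $G[K]-z$ (the vertex $z$ is left out).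

The perfect matchings inside the components exist because the components are factor-critical. These edges are pairwise disjoint. Since $\mathcal N$ covers $A$, the only vertices not covered by $M'$ are the chosen vertices $z\in Z$ and the vertices of those components $K\subseteq X$ that $\mathcal N$ does not cover.

**Step 5: the galaxy.** It remains to cover the last components. They lie in $X$ and are not covered by $\mathcal N$, so they are not bad, and each $D[K]$ among them has a spanning galaxy $F_K$. Replace every edge of $M'$ by an arc of $D$ with the same ends. These arcs and the galaxies $F_K$ are vertex-disjoint and together form a galaxy. It misses only vertices of $Z$, so it covers $X$. ∎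

From now on everything is about bad components, and the target for $\Delta\ge3$ is the inequality $s(K)\ge\Delta$. The underlying graph of $D[K]$ is $G[K]$, which is connected and factor-critical. So we ask: when does such a $D[K]$ fail to have a spanning galaxy?

## 5. Growing a galaxy from its centers

Two tools make stars with several leaves.

**Lemma 2.** Let $T$ be an arborescence with root $r$ (possibly $T=\{r\}$). Then $T$ contains a galaxy $F$, possibly empty, covering $V(T)\setminus\{r\}$. If $F$ covers $r$, then $r$ is a center of $F$.

*Proof.* We induct on $|V(T)|$. If $T=\{r\}$, take the empty galaxy. Otherwise let $y$ be the parent of a vertex of maximum depth. All children of $y$ have maximum depth, so they are leaves of $T$. Take the star formed by $y$ and all its children. If $y=r$, this star is all of $T$. If $y\ne r$, delete $y$ and its children, which is the whole subtree at $y$. What remains is an arborescence with root $r$. By induction it contains a galaxy covering all its vertices except possibly $r$, and we add the star at $y$. Finally, $r$ has indegree 0 in $T$, so it is not a leaf of a star; if it is covered, it is a center. ∎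

In the path $r\to x\to y$ the proof produces the single arc $xy$ and misses $r$. In $r\to x\to y\to z$ it produces $yz$ and $rx$ and covers everything.

The second tool says that a galaxy can be extended into a set $U$ if it meets $U$ only in centers.

**Lemma 3.** Let $U\subseteq V(D)$, let $F_0$ be a galaxy in $D$, and let $R=V(F_0)\cap U$. Suppose every vertex of $R$ is a center of $F_0$ and every vertex of $U$ is reachable from $R$ in $D[U]$. Then $D$ has a galaxy with vertex set $V(F_0)\cup U$.

*Proof.*

**Step 1: split $U$ into arborescences.** We want one arborescence for each center in $R$. For each vertex of $U\setminus R$ choose an in-neighbor in $U$ whose distance from $R$ in $D[U]$ is smaller by one. The chosen arcs form vertex-disjoint arborescences $T_r$ with root $r$, one for each $r\in R$, and these partition $U$.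

**Step 2: merge at the roots.** We now combine galaxies in the $T_r$ with $F_0$. Let $F_r\subseteq T_r$ be a galaxy as in Lemma 2. It covers $V(T_r)\setminus\{r\}$, and if it covers $r$, then $r$ is the center of its star in $F_r$. In that case merge this star with the star of $F_0$ centered at $r$. The leaves of the first star lie in $U\setminus R$, which $F_0$ does not meet. The leaves of the second lie outside $U$, because every vertex of $F_0$ in $U$ is a center. So the two leaf sets are disjoint and the merged digraph is a star. All other stars of $F_0$ and of the $F_r$ stay vertex-disjoint from one another and from the merged stars. Hence $F_0\cup\bigcup_{r\in R}F_r$ is a galaxy, and its vertex set is $V(F_0)\cup(U\setminus R)=V(F_0)\cup U$. ∎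

As an example, let $D$ have arcs $r\to w$ and $r\to x$, let $F_0=\{rw\}$ and $U=\{r,x\}$. Then $F_r=\{rx\}$ and the merged star is $r\to\{w,x\}$.

## 6. Factor-critical pieces that are not strong

**Lemma 4.** Let $K$ be a digraph with $|V(K)|\ge3$ whose underlying graph is connected and factor-critical. If $K$ is not strong, then $K$ has a spanning galaxy.

*Proof.*

**Step 1: a cut with all arcs in one direction.** This is how the missing strength is used. Let $B$ be the vertex set of an initial strong component of $K$. Then no arc enters $B$, and $B\ne V(K)$ because $K$ is not strong. By connectivity some arc joins $B$ to its complement, and it must be of the form $bw$ with $b\in B$ and $w\notin B$.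

**Step 2: a galaxy covering everything outside $B$ and meeting $B$ only in centers.** We want to apply Lemma 3 with $U=B$. Since the underlying graph is factor-critical, $K-w$ has a perfect matching $M$. Represent each of its edges by an arc. Let $M_1$ be the set of arcs of $M$ between $B$ and its complement; their tails are in $B$. Let $M_2$ be the set of arcs of $M$ with both ends outside $B$. Put
$$F_0=M_1\cup M_2\cup\{bw\}.$$
The matching $M$ misses $w$. The vertex $b$ is either the tail of an arc of $M_1$, and then $bw$ gives its star a second leaf, or is not covered by $M_1\cup M_2$. In both cases $F_0$ is a galaxy. It covers $V(K)\setminus B$, because each vertex outside $B$ is $w$ or is matched by $M_1$ or $M_2$. It meets $B$ exactly in $b$ and the tails of $M_1$, and all of these are centers.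

**Step 3: fill in $B$.** The set $B$ is strong and $V(F_0)\cap B$ contains $b$, so all of $B$ is reachable from $V(F_0)\cap B$ inside $B$. Lemma 3 with $U=B$ gives a galaxy with vertex set $V(K)$. ∎

The arc $bw$ is what repairs the parity: it covers the vertex that the matching has to miss, by a star that may already have a leaf.

## 7. Even strong sets give spanning galaxies

Suppose now that the digraph $D$ is strong. Choose a vertex $r$ and an arborescence with root $r$ containing all vertices. Lemma 2 covers every vertex, except possibly $r$. This last vertex is a genuine difficulty: on an odd circuit it is missed whatever $r$ we take. An even strong set $W$ removes it. The idea is to start the arborescences from $W$ instead of from one vertex and to arrange that $W$ by itself can be covered.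

**Definition (ear).** Let $D$ be strong with vertex set $V$ and let $W\subsetneq V$ be strong. An *ear* of $W$ is a sequence $q_1,\dots,q_l$ ($l\ge1$) of distinct vertices of $V\setminus W$ such that $h\to q_1\to\dots\to q_l\to h'$ for some $h,h'\in W$, possibly $h=h'$.

In $H_5$ the set $\{c_1,c_2,c_3\}$ has the ear $a,b$ (with $h=c_1$ and $h'=c_1$ or $c_2$). Ears always exist: take an arc $hq_1$ leaving $W$, and from $q_1$ a shortest path to $W$. Moreover $W\cup\{q_1,\dots,q_l\}$ is strong, because every $q_i$ can be reached from $h$ and reaches $h'$ along the ear.

**Lemma 5.** A strong digraph $D$ containing an even strong set has a spanning galaxy.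

*Proof.*

**Step 1: a galaxy with vertex set exactly $W$.** This is where evenness is used. Let $W$ be an even strong set of minimum size. Let $W'\subsetneq W$ be a maximal proper strong subset of $W$; it exists since singletons are strong. By minimality of $W$, the size $|W'|$ is odd. Let $h\to p_1\to\dots\to p_j\to h'$ give an ear of $W'$ in $D[W]$. The set $W'\cup\{p_1,\dots,p_j\}$ is strong, contained in $W$ and larger than $W'$, so by maximality of $W'$ it equals $W$. Thus $j=|W|-|W'|$ is odd, and
$$F_0=\{hp_1,\ p_2p_3,\ p_4p_5,\ \dots,\ p_{j-1}p_j\}$$
is a galaxy covering the whole ear. It meets $W'$ only in $h$, which is a center. Since $W'$ is strong, Lemma 3 with $U=W'$ gives a galaxy $F_W$ with vertex set $\{p_1,\dots,p_j\}\cup W'=W$.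

**Step 2: cover everything outside $W$.** Since $D$ is strong, every vertex is reachable from $W$. Choosing for each vertex outside $W$ an in-neighbor closer to $W$, we obtain vertex-disjoint arborescences $T_w$ with root $w$ ($w\in W$) which together cover $V(D)$ and satisfy $V(T_w)\cap W=\{w\}$. Let $F$ be the union of the galaxies that Lemma 2 gives in the $T_w$. Then $F$ covers $V(D)\setminus W$, and all vertices of $R=V(F)\cap W$ are centers of $F$.

**Step 3: cover $W$.** We distinguish whether $F$ already touches $W$. If $R=\emptyset$, then $F$ has vertex set $V(D)\setminus W$ and $F\cup F_W$ is a spanning galaxy. If $R\ne\emptyset$, then every vertex of $W$ is reachable from $R$ in $D[W]$, because $W$ is strong. Lemma 3 applied to $F$ with $U=W$ gives a spanning galaxy. ∎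

As an example, add the arc $c_2c_1$ to the circuit $c_1c_2c_3$. Then $\{c_1,c_2\}$ is an even strong set, and $c_2\to\{c_1,c_3\}$ is a spanning galaxy.

So a factor-critical piece with at least three vertices and no spanning galaxy is strong by Lemma 4 and has no even strong set by Lemma 5. We have arrived at the objects of Section 1.

## 8. Two vertices with indegree and outdegree one

The counting in Lemma 1 needs $s(K)\ge\Delta$. A single vertex of degree 2 in $D[K]$ guarantees only $\Delta-2$, and two of them guarantee $2(\Delta-2)$. So we look for two. The induction below finds one such vertex outside a set $W$ that we choose, and it is convenient to let $W$ contain a prescribed vertex $v$. The statement "there is one different from $v$" then gives two by changing $v$.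

**Lemma 6.** Let $H$ be a strong digraph with $|V(H)|\ge2$ and no even strong set. Then for every $v\in V(H)$ there is $u\ne v$ with $d^+(u)=d^-(u)=1$. Hence $H$ has at least two such vertices.

*Proof.* The last sentence follows from the first. Take any $v$ and get $u_1$, then apply the statement to $v=u_1$ and get $u_2\ne u_1$. We prove the first sentence by induction on $n=|V(H)|$. Since $V(H)$ is strong, $n$ is odd, so $n\ge3$. Also $H$ has no digon, since a digon is a strong set of size 2.

**Step 1: one ear fills the complement of a maximal strong set.** This fixes the structure. Let $W$ be a maximal proper strong subset of $V(H)$ containing $v$. It exists because $\{v\}$ is strong, and $|W|$ is odd. Put $P=V(H)\setminus W$. If an ear of $W$ is added to $W$, the result is strong and larger than $W$, so it is $V(H)$. Thus every ear of $W$ uses all vertices of $P$. Fix an ear $p_1,\dots,p_m$. Then $P=\{p_1,\dots,p_m\}$ and $m=n-|W|$ is even, $m\ge2$.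

**Step 2: which arcs touch $P$.** We want to know the degrees of the $p_i$. No ear can be shorter than the whole of $P$, so:

- (a) an arc from $W$ to $p_i$ forces $i=1$, since otherwise $p_i,\dots,p_m$ is a shorter ear;
- (b) an arc from $p_i$ to $W$ forces $i=m$, since otherwise $p_1,\dots,p_i$ is a shorter ear;
- (c) an arc $p_ip_j$ with $i<j$ forces $j=i+1$, since otherwise $p_1,\dots,p_i,p_j,\dots,p_m$ is a shorter ear.

The only other arcs inside $P$ are *backward* arcs $p_jp_i$ with $i<j$. For $i<j$ write $[i,j]=\{p_i,\dots,p_j\}$. A backward arc $p_jp_i$ closes a circuit through $[i,j]$, so this set is strong. It has $j-i+1$ elements, which must be odd. Hence $j-i$ is even and $j-i\ge2$.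

**Step 3 (Case 1): there is a backward arc.** We find $u$ just inside a shortest backward arc. Choose a backward arc $p_tp_s$ with $t-s$ minimum, and let $u=p_{s+1}$. Since $t-s\ge2$, we have $1\le s<s+1<t\le m$. So $u$ is neither $p_1$ nor $p_m$, and by (a) and (b) it has no arc to or from $W$. By (c) its only non-backward arcs are $p_su$ and $up_{s+2}$. We show that $u$ is on no backward arc.

Suppose $p_ju$ is a backward arc, with $j>s+1$. By minimality $j-(s+1)\ge t-s$, so $j>t$. The strong sets $[s,t]$ and $[s+1,j]$ intersect, so their union $[s,j]$ is strong. Its size is $j-s+1=(j-(s+1))+2$, which is even because $j-(s+1)$ is even. This is a contradiction.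

Suppose $up_i$ is a backward arc, with $i<s+1$. Then $s+1-i$ is even and at least 2, so $i\le s-1$. The strong sets $[i,s+1]$ and $[s,t]$ intersect, so their union $[i,t]$ is strong. Its size is $t-i+1=(t-s)+(s+1-i)$, a sum of two even numbers. This is a contradiction.

So $d^+(u)=d^-(u)=1$. Since $u\in P$ and $v\in W$, we have $u\ne v$.

**Step 4 (Case 2): no backward arc and $m\ge4$.** Here the second vertex of the ear works. By (a)–(c), $u=p_2$ is incident only with $p_1p_2$ and $p_2p_3$, and $u\in P$ gives $u\ne v$.

**Step 5 (Case 3): no backward arc and $m=2$; the easy part.** Write $a=p_1$ and $b=p_2$, and put $X=N^-(a)$, $Y=N^+(b)$ (within this proof). By (a), (b) and the absence of backward arcs,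
$$N^+(a)=\{b\},\qquad N^-(b)=\{a\},\qquad X\subseteq W,\qquad Y\subseteq W,$$
and $X,Y$ are nonempty because $a,b$ is an ear. If $|X|=1$, take $u=a$. If $|Y|=1$, take $u=b$. In both cases $u\in P$, so $u\ne v$. From now on $|X|,|Y|\ge2$.

It is tempting to apply induction to $H[W]$. This can return a vertex of $X\cup Y$, which has further arcs in $H$. In $H_5$ with $v=c_3$ and $W=\{c_1,c_2,c_3\}$, the vertices other than $v$ with in- and outdegree 1 in $H[W]$ are $c_1$ and $c_2$, and their degrees in $H_5$ are 4 and 3. ($H_5$ itself falls under $|X|=1$, but it shows that induction on $H[W]$ is not enough.) The remedy is to keep a record, inside $W$, of the passage through $a$ and $b$.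

**Step 6: the digraph $H''$.** We build a smaller digraph to which the induction applies. Let $H''$ be the digraph on $W$ whose arcs are those of $H[W]$ together with all $xy$ with $x\in X$, $y\in Y$, $x\ne y$ (an arc already present is not doubled). It is strong since $H[W]$ is.

We claim that $H''$ has no even strong set. Let $Z\subseteq W$ with $H''[Z]$ strong. If $H[Z]$ is strong, then $|Z|$ is odd. Otherwise some arc of $H''[Z]$ is not an arc of $H$. Each such arc $xy$ can be replaced by the path $x\to a\to b\to y$ of $H$. So in $H[Z\cup\{a,b\}]$ every vertex of $Z$ reaches every other vertex of $Z$. At least one replacement takes place, so $a$ and $b$ are reached from $Z$ and reach $Z$. Thus $Z\cup\{a,b\}$ is strong in $H$, so $|Z|+2$ is odd, and so is $|Z|$.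

**Step 7: bring the vertex back to $H$.** We apply induction to $H''$ and check that its vertex is also good in $H$. We have $|W|=n-2<n$, and $|W|\ge|X|\ge2$. So there is $u\in W$, $u\ne v$, with in- and outdegree 1 in $H''$.

If $u\notin X\cup Y$, then $u$ has no arc to or from $\{a,b\}$, and none of the added arcs touches it. So $u$ is incident with the same arcs in $H$ and in $H''$, and we are done. It remains to exclude the other possibilities.

If $u\in X\setminus Y$, then in $H''$ the vertex $u$ dominates all of $Y$, so its outdegree is at least 2, a contradiction. If $u\in Y\setminus X$, it is dominated by all of $X$ and its indegree is at least 2, a contradiction.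

Let $u\in X\cap Y$. In $H''$ it dominates $Y\setminus\{u\}$ and is dominated by $X\setminus\{u\}$, and both sets are nonempty. Since its degrees are 1, we get $Y=\{u,y\}$ and $X=\{u,x\}$, where $y$ is the only out-neighbor and $x$ the only in-neighbor of $u$ in $H''$. If $x=y$, then $\{u,x\}$ is a digon in $H''$, hence an even strong set, a contradiction. So $x\ne y$, and since $x\in X$ and $y\in Y$, the arc $xy$ is in $H''$. Let $Q$ be a directed path from $y$ to $x$ in $H''$. It avoids $u$: otherwise, as $u\ne x$ is not its last vertex, $u$ would have a successor on $Q$, and this could only be $y$, the first vertex of $Q$. Now $V(Q)$ is strong in $H''$, using the arc $xy$. And $V(Q)\cup\{u\}$ is strong in $H''$, using $x\to u\to y$. The sizes of these two sets differ by one, so one of them is even, a contradiction. ∎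

## 9. The bound $s(K)\ge\Delta$ and the proof of Theorem 1

**Lemma 7.** Let $\Delta\ge3$ and $\Delta(D)\le\Delta$. Let $K\subseteq V(D)$ be such that the underlying graph of $D[K]$ is connected and factor-critical and $D[K]$ has no spanning galaxy. Then $s(K)\ge\Delta$.

*Proof.* Since the underlying graph is factor-critical, $|K|$ is odd. If $|K|=1$, then $s(K)=\Delta$. Let $|K|\ge3$. Then $D[K]$ is strong by Lemma 4 and has no even strong set by Lemma 5. By Lemma 6 it has at least two vertices of degree 2. Each of them contributes $\Delta-2$ to $s(K)$, and all other contributions are nonnegative because $d_{D[K]}(v)\le d(v)\le\Delta$. Hence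
$$s(K)\ge2(\Delta-2). \tag{4}$$
If $\Delta\ge4$, the right side is at least $\Delta$. If $\Delta=3$, then (4) gives only $s(K)\ge2$, but
$$s(K)=3|K|-\sum_{v\in K}d_{D[K]}(v)=3|K|-2\,|A(D[K])|,$$
where $A(D[K])$ is the arc set, and this is odd because $|K|$ is odd. So $s(K)\ge3$. ∎

With $\Delta=3$ equality occurs when $D[K]$ is a $3$-circuit, where $s(K)=3(3-2)=3$.

*Proof of Theorem 1.* Let $\Delta\ge3$, $\Delta(D)\le\Delta$ and $\operatorname{def}_\Delta(X)\le\Delta-1$. Each bad component $K$ is a component of $G[\mathcal D]$, so $G[K]$, the underlying graph of $D[K]$, is connected, and it is factor-critical by the Gallai–Edmonds theorem. By definition $D[K]$ has no spanning galaxy. Lemma 7 gives $s(K)\ge\Delta$, and Lemma 1 gives a galaxy covering $X$. ∎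

Taking $\Delta=\Delta(D)$ and $X=\{v:d(v)=\Delta\}$ gives a nice galaxy whenever $\Delta(D)\ge3$. Conjecture 2 is the case $\Delta\ge4$.

## 10. Maximum degree two and the classification

*Proof of Theorem 2.* For (a), the case $\Delta(D)\ge3$ is Theorem 1. The case $\Delta(D)=1$, and the fact that there is no nice galaxy when $\Delta(D)=2$ and some component is an odd circuit, were settled in Section 3.

Let $\Delta(D)=2$ and suppose that no component of $D$ is an odd circuit. We apply Lemma 1 with $\Delta=2$ and $X=\{v:d(v)=2\}$, so that $\operatorname{def}_2(X)=0$. We have to check that $s(K)\ge2$ for every bad component $K$. Here $|K|$ is odd. If $|K|=1$, then $s(K)=2$. If $|K|\ge3$, then $D[K]$ is strong by Lemma 4, so every vertex of $K$ has in- and outdegree at least 1 in $D[K]$. Since $\Delta(D)=2$, both degrees are exactly 1, and no vertex of $K$ is on any other arc of $D$. Hence $K$ is the vertex set of a component of $D$ which is a circuit of odd length $|K|$, and this was excluded. So every bad component is a singleton, and Lemma 1 gives a nice galaxy.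

Part (b) was proved by the complete bipartite example of Section 3. ∎

## 11. Strong digraphs without a spanning galaxy

*Proof of Theorem 3.* Let $D$ be a strong digraph with at least two vertices and no spanning galaxy. By Lemma 5 it has no even strong set, and Lemma 6 gives two vertices with $d^+=d^-=1$.

For sharpness we use the digraph $H_5$ with the arcs (1). It is strong. The pairs $(d^-,d^+)$ are
$$c_1:(2,2),\qquad c_2:(2,1),\qquad c_3:(1,1),\qquad a:(1,1),\qquad b:(1,2),$$
so exactly $a$ and $c_3$ have $d^+=d^-=1$. It remains to see that $H_5$ has no spanning galaxy. No outdegree exceeds 2, so every star has two or three vertices, and a spanning galaxy on five vertices would consist of a star with two leaves and a disjoint single arc. Only $c_1$ and $b$ have outdegree 2. The star $b\to\{c_1,c_2\}$ leaves $a$ and $c_3$, which are not adjacent. The star $c_1\to\{c_2,a\}$ leaves $b$ and $c_3$, which are not adjacent either. So there is no spanning galaxy, and the number two in Theorem 3 cannot be raised. ∎
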